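\title{Orbit undecidable subgroups of $\mathrm{SL}_3(\mathbb{Z})$}

\begin{abstract}
We construct finitely generated subgroups $\Gamma$ of $\mathrm{SL}_3(\mathbb{Z})$ for which no algorithm decides whether two given vectors of $\mathbb{Z}^3$ lie in the same $\Gamma$-orbit. Hence there are $\mathbb{Z}^3$-by-free groups with unsolvable conjugacy problem, and $\mathrm{GL}_n(\mathbb{Z})$ contains a finitely generated orbit undecidable subgroup if and only if $n\ge 3$. The groups $\Gamma$ can be taken free, Zariski dense and of infinite index. A regular unipotent matrix moves the points of an affine plane along parabolas, and its powers can be made to divide by a fixed integer. With this we realize maps between residue classes, which simulate register machines, and a ping-pong argument shows that no other identifications occur.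
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The orbit problem}

Let $G$ be a group and $A$ a subgroup of $\mathrm{Aut}(G)$. We write maps on the right, $u\mapsto u\alpha$. The subgroup $A$ is \emph{orbit decidable} if there is an algorithm which, given $u,v\in G$, decides whether $u\alpha$ is conjugate to $v$ in $G$ for some $\alpha\in A$. For $G=\mathbb{Z}^n$ conjugacy is equality, and $\mathrm{Aut}(\mathbb{Z}^n)=\mathrm{GL}_n(\mathbb{Z})$ acts on row vectors by right multiplication. So a subgroup $\Gamma\le\mathrm{GL}_n(\mathbb{Z})$, given by a finite generating set of matrices, is orbit decidable if there is an algorithm which, given $u,v\in\mathbb{Z}^n$, decides whether $v\in u\Gamma$.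

The notion measures the difficulty of the conjugacy problem in certain extensions. A \emph{$\mathbb{Z}^n$-by-free group} is a semidirect product $\mathbb{Z}^n\rtimes F_d$, where the free group $F_d$ of finite rank $d$ acts through a homomorphism $F_d\to\mathrm{GL}_n(\mathbb{Z})$. Let $\Gamma$ be the image. Every element of $\mathbb{Z}^n\rtimes F_d$ is a product $\phi w$ with $\phi\in F_d$ and $w\in\mathbb{Z}^n$, and since $\mathbb{Z}^n$ is abelian, conjugation by $\phi w$ acts on $\mathbb{Z}^n$ as the matrix of $\phi$. Therefore
\begin{equation}\label{eq:conj}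
u,v\in\mathbb{Z}^n\text{ are conjugate in }\mathbb{Z}^n\rtimes F_d\iff v\in u\Gamma .
\end{equation}
So if $\Gamma$ is orbit undecidable, then $\mathbb{Z}^n\rtimes F_d$ has unsolvable conjugacy problem. By a result of Bogopolski, Martino and Ventura the converse holds as well: $\mathbb{Z}^n\rtimes F_d$ has solvable conjugacy problem if and only if $\Gamma$ is orbit decidable. Every finitely generated subgroup of $\mathrm{GL}_n(\mathbb{Z})$ is the image of some $F_d$. Thus finitely generated orbit undecidable subgroups of $\mathrm{GL}_n(\mathbb{Z})$ exist if and only if there are $\mathbb{Z}^n$-by-free groups with unsolvable conjugacy problem.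

An orbit $u\Gamma$ can always be listed, by applying to $u$ all words in the generators and their inverses. If $v\in u\Gamma$, a search finds this out; orbit decidability asks for a way to recognize that $v\notin u\Gamma$. For finite $\Gamma$ the list ends. For $\Gamma=\mathrm{GL}_n(\mathbb{Z})$ the Euclidean algorithm shows that the greatest common divisor of the coordinates is a complete invariant of an orbit. If $\Gamma$ has finite index in $\mathrm{GL}_n(\mathbb{Z})$, it has finitely many orbits on primitive vectors; one compares greatest common divisors, divides them out, and searches for the orbit representatives reached from $u$ and from $v$. So an orbit undecidable subgroup is infinite and of infinite index.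

Undecidability passes to higher dimensions, because
\begin{equation}\label{eq:block}
(v,0)\in(u,0)\,\mathrm{diag}(\Gamma,I)\iff v\in u\Gamma .
\end{equation}
Bogopolski, Martino and Ventura showed that every finitely generated subgroup of $\mathrm{GL}_2(\mathbb{Z})$ is orbit decidable, and that for $n\ge4$ the group $\mathrm{GL}_n(\mathbb{Z})$ contains finitely generated orbit undecidable subgroups. The threshold dimension is therefore $3$ or $4$, and the following question, posed in \cite{review}, asks which.

\begin{quote}
\emph{Does $\mathrm{GL}_3(\mathbb{Z})$ contain finitely generated orbit undecidable subgroups? Equivalently, are there $\mathbb{Z}^3$-by-free groups with unsolvable conjugacy problem?}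
\end{quote}

Unipotent matrices show what changes between dimensions two and three. In dimension two the entries of the powers of a unipotent matrix are linear in the exponent. For instance
\[
(1,n)\begin{pmatrix}1&c\\0&1\end{pmatrix}^{t}=(1,n+ct),
\]
so the matrix translates the points of a line, and its orbits there are residue classes. In dimension three a \emph{regular} unipotent matrix, that is, one with a single Jordan block, has powers whose entries are quadratic in the exponent, and it moves points along parabolas. A parabola can leave one line and land on another at a time that depends on the starting point. This turns out to be enough to multiply and divide, which suggests that the answer is yes.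

\subsection*{Results}

Let $\mathbb{N}=\{0,1,2,\dots\}$. A set $S\subseteq\mathbb{N}$ is \emph{recursive} if some algorithm decides membership in $S$, and \emph{recursively enumerable} if some algorithm, given $x\in\mathbb{N}$, halts exactly when $x\in S$. There are recursively enumerable sets that are not recursive.

\begin{theorem}\label{thm:main}
For every recursively enumerable set $S\subseteq\mathbb{N}$ there are a finitely generated subgroup $\Gamma\le\mathrm{SL}_3(\mathbb{Z})$, a vector $v\in\mathbb{Z}^3$ and a computable map $x\mapsto u_x\in\mathbb{Z}^3$ such that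
\[
x\in S\iff v\in u_x\Gamma .
\]
If $S$ is not recursive, then $\Gamma$ is orbit undecidable, even with $v$ fixed.
\end{theorem}

By \eqref{eq:conj}, this answers both forms of the question affirmatively.

\begin{theorem}\label{thm:strong}
In Theorem~\ref{thm:main} the group $\Gamma$ can be taken free, Zariski dense in $\mathrm{SL}_3$, and of infinite index in $\mathrm{SL}_3(\mathbb{Z})$.
\end{theorem}

\begin{corollary}\label{cor:three}
\begin{enumerate}
\item[(1)] There is a group $G=\mathbb{Z}^3\rtimes F_d$, with faithful action of $F_d$, such that it is undecidable whether two given elements of $\mathbb{Z}^3$ are conjugate in $G$.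
\item[(2)] The group $\mathrm{GL}_n(\mathbb{Z})$ contains a finitely generated orbit undecidable subgroup if and only if $n\ge3$.
\item[(3)] Let $T=I+E_{12}$, where $E_{12}$ is the matrix unit, and let $Q\le\mathrm{SL}_3(\mathbb{Z})$ be the stabilizer of $(1,0,0)$. There is a finitely generated free subgroup $\Gamma'\le\mathrm{SL}_3(\mathbb{Z})$ such that $\{n\in\mathbb{Z}:T^n\in Q\Gamma'\}$ is not recursive.
\end{enumerate}
\end{corollary}

\subsection*{Plan and conventions}

Section~\ref{sec:parabola} studies one regular unipotent matrix and contains the main idea. Section~\ref{sec:rules} encodes register machines by maps $M\nu+r\mapsto M'\nu+r'$ between residue classes and reduces Theorem~\ref{thm:main} to a statement about such maps, Proposition~\ref{prop:matrices}. That proposition is proved in Sections~\ref{sec:pingpong} to~\ref{sec:core}, and Section~\ref{sec:strong} contains the proofs of Theorem~\ref{thm:strong} and Corollary~\ref{cor:three}.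

Vectors are rows and matrices act on the right. The symbol $\langle\,\cdot\,\rangle$ denotes a span of vectors or a generated subgroup. We write $\mathbb{P}^2$ for the real projective plane and $[w]$ for the point of $\mathbb{P}^2$ defined by a nonzero $w\in\mathbb{R}^3$.

\section{Dividing by $M$ along a parabola}\label{sec:parabola}

Let $(o,v_0,v)$ be a basis of $\mathbb{Z}^3$, and think of the point $o+nv_0$ as storing the integer $n$. Suppose we want a group in which $o+2\nu v_0$ and $o+3\nu v_0$ lie in the same orbit for every $\nu\in\mathbb{Z}$. One matrix $g\in\mathrm{GL}_3(\mathbb{Z})$ cannot do this, even for two values of $\nu$: subtracting the two equations $(o+2\nu v_0)g=o+3\nu v_0$ gives $v_0g=\frac32v_0\notin\mathbb{Z}^3$. So the group element must depend on $\nu$, while the number of generators stays finite. The way out is to use the $\nu$-th power of a fixed matrix. Given an integer $M\ge1$, we look for $a\in\mathrm{SL}_3(\mathbb{Z})$ with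
\[
(o+M\nu v_0)\,a^{-\nu}=o+\nu v\qquad(\nu\in\mathbb{Z}),
\]
so that the powers of $a$ divide the stored number by $M$ and place the quotient on a second line.

Let $(o,f,e)$ be a basis of $\mathbb{R}^3$ and let $N$ be nilpotent with $oN=f$, $fN=ce$, $eN=0$. On the affine plane of points $o+yf+ze$, the map $\exp(tN)$ replaces $y$ by $y+t$ and preserves $z-\frac c2y^2$. Its orbits lie on parabolas that are symmetric under the reflection $y\mapsto-y$, and a point $(y,z)$ reaches its mirror image $(-y,z)$ at time $t=-2y$. We choose $e$ and $f$ so that this reflection exchanges $Mv_0$ and $v$: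
\[
e=Mv_0+v,\qquad f=Mv_0-v,\qquad\text{so that}\qquad v_0=\frac{e+f}{2M},\qquad v=\frac{e-f}{2}.
\]
Then $v_0N=\frac{c}{2M}e$, so for an integer matrix we take $c=2M\kappa$ with an integer $\kappa\ge1$. The parameter $\kappa$ is free; it controls the steepness of the parabolas. The two coordinate systems are related by
\begin{equation}\label{eq:coords}
\alpha o+\mu v_0+\nu v=\alpha o+yf+ze,\qquad 2y=\frac{\mu}{M}-\nu,\qquad 2z=\frac{\mu}{M}+\nu .
\end{equation}

\begin{lemma}\label{lem:unip}
Let $N$ be the linear map with $oN=f$, $fN=2M\kappa e$, $eN=0$, and let $a=\exp N=1+N+\frac12N^2$. Then $a\in\mathrm{SL}_3(\mathbb{Z})$, and for $t\in\mathbb{Z}$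
\begin{equation}\label{eq:power}
(\alpha o+yf+ze)\,a^t=\alpha o+(y+t\alpha)f+\bigl(z+M\kappa\,t(2y+t\alpha)\bigr)e .
\end{equation}
\end{lemma}

\begin{proof}
Since $N^3=0$ we have $a^t=\exp(tN)=1+tN+\frac{t^2}{2}N^2$. For $w=\alpha o+yf+ze$ we have $wN=\alpha f+2M\kappa ye$ and $wN^2=2M\kappa\alpha e$, which gives \eqref{eq:power}. With $t=1$ and \eqref{eq:coords} we get
\[
oa=o+f+M\kappa e,\qquad v_0a=v_0+\kappa e,\qquad va=v-M\kappa e .
\]
So $a$ preserves $\mathbb{Z}^3$, and it has determinant $1$ because it is unipotent.
\end{proof}

\begin{example}\label{ex:two}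
Let $M=2$ and let $(o,v_0,v)$ be the standard basis. For $\kappa=1$,
\[
a=\begin{pmatrix}1&6&1\\0&3&1\\0&-4&-1\end{pmatrix},\qquad (1,0,2)\,a^2=(1,-2,-1)\,a=(1,4,0),
\]
so $a^{-2}$ carries $o+4v_0$ to $o+2v$. For general $\kappa$ the point $o+nv_0$ has $y=z=n/4$, and its image under $a^t$ has coordinates
\[
y'=\frac n4+t,\qquad z'=\frac n4+\kappa\,t(n+2t).
\]
For $n=4$ the factor $t(n+2t)$ takes the values $6,-2,0,6$ at $t=1,-1,-2,-3$. It vanishes at $t=-2$, where we land on $o+2v$; at all other times $t\ne0$ the $e$-coordinate is of order $\kappa$. For $n=7$ the factor takes the values $-5,-6,-3,4$ at $t=-1,-2,-3,-4$, and it never vanishes for $t\neq0$ because $7+2t$ is odd: the mirror image would be reached at the time $-\frac72$. For large $\kappa$ every image of $o+7v_0$ points nearly in the direction of $\pm e$. For $\kappa=1$ this fails, and an unwanted identification occurs: at $t=-3$ we get $y'=z'=-\frac54$, which is the point $o-5v_0$. Such a return to the first line is impossible for $\kappa\ge2$, since $z'-y'=t(\kappa(n+2t)-1)\ne0$. See Figure~\ref{fig:parabola}.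
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.5,yscale=0.5]
\draw[->,gray] (-2.9,0)--(2.9,0) node[right]{$y$};
\draw[->,gray] (0,-5)--(0,7.8) node[above]{$z$};
\draw[thick] (-2.6,-2.6)--(2.7,2.7) node[right]{$o+\mathbb{R}v_0$};
\draw[thick] (2.6,-2.6)--(-2.7,2.7) node[left]{$o+\mathbb{R}v$};
\draw[domain=-2.05:2.05,smooth] plot(\x,{2*\x*\x-1});
\draw[dashed,domain=-2.4:2.4,smooth] plot(\x,{2*\x*\x-4.375});
\foreach \px/\pz in {2/7,1/1,0/-1,-1/1,-2/7}
  \node[circle,fill,inner sep=1.6pt] at (\px,\pz) {};
\foreach \px/\pz in {1.75/1.75,0.75/-3.25,-0.25/-4.25,-1.25/-1.25,-2.25/5.75}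
  \node[circle,draw,fill=white,inner sep=1.6pt] at (\px,\pz) {};
\node at (-1.75,1.75) {$\times$};
\end{tikzpicture}
\caption{Two orbits of the unipotent matrix $a$ on the plane of points $o+yf+ze$, for $M=2$ and $\kappa=1$; each step of $a^{-1}$ lowers $y$ by $1$. The orbit of $o+4v_0$ (black dots) lands on the line $o+\mathbb{R}v$ at $o+2v$ after two steps. The orbit of $o+7v_0$ (white dots) jumps over its mirror image $\times$. Its return to the line $o+\mathbb{R}v_0$ is an accident of $\kappa=1$; larger $\kappa$ makes the parabolas steeper and removes it.}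
\label{fig:parabola}
\end{figure}

To say that a point is thrown towards $[e]$ we use the ratio
\[
\rho(w)=\frac{|z|}{|\alpha|+|y|}\qquad(w=\alpha o+yf+ze,\ \alpha\ne0).
\]
It depends only on $[w]$, and its definition does not involve $\kappa$. If $\rho(w)\ge R>0$, then $[w]=[\frac\alpha zo+\frac yzf+e]$ with $|\frac\alpha z|+|\frac yz|\le\frac1R$. Hence for every neighborhood of $[e]$ in $\mathbb{P}^2$ there is $R$ such that $\rho(w)\ge R$ forces $[w]$ into it. All our estimates for $a$ come from the next lemma, which says that $\rho(wa^t)$ grows with $\kappa$ as long as the factor $2y+t$ in \eqref{eq:power} stays away from $0$.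

\begin{lemma}\label{lem:estimate}
Let $w=o+yf+ze$, let $t\ne0$ be an integer, and let $0<\delta\le1$ and $c\ge0$ satisfy $|2y+t|\ge\delta$ and $|z|\le c\max(1,2|y|)$. Then $\rho(wa^t)\ge\frac13(M\kappa\delta-2c)$.
\end{lemma}

\begin{proof}
Write $wa^t=o+y'f+z'e$ and put $s=|t|+|2y+t|$. Then $s\ge1$, and $s\ge2|y|$ by the triangle inequality, so $|z|\le cs$. The larger of $|t|$ and $|2y+t|$ is at least $s/2$ and the smaller is at least $\delta$, so $|t(2y+t)|\ge\delta s/2$. By \eqref{eq:power}, $|z'|\ge(M\kappa\delta/2-c)s$. Also $y'=y+t=\frac12\bigl(t+(2y+t)\bigr)$, so $1+|y'|\le s+\frac s2$. Dividing gives the bound when $M\kappa\delta\ge 2c$, and otherwise there is nothing to prove.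
\end{proof}

\begin{lemma}\label{lem:lines}
Let $t\ne0$ be an integer.
\begin{enumerate}
\item[(1)] Let $w=o+\nu Mv_0$ with $\nu\in\frac1M\mathbb{Z}$. If $t=-\nu$, then $wa^t=o+\nu v$. Otherwise $\rho(wa^t)\ge\frac13(\kappa-1)$.
\item[(2)] Let $w=o+\nu v$ with $\nu\in\mathbb{Z}$. If $t=\nu$, then $wa^t=o+\nu Mv_0$. Otherwise $\rho(wa^t)\ge\frac13(\kappa-1)$.
\end{enumerate}
\end{lemma}

\begin{proof}
By \eqref{eq:coords}, $(y,z)=(\frac\nu2,\frac\nu2)$ in (1) and $(y,z)=(-\frac\nu2,\frac\nu2)$ in (2). The exceptional exponent is $t=-2y$ in both cases, and for it \eqref{eq:power} sends $(y,z)$ to $(-y,z)$, which exchanges $o+\nu Mv_0$ and $o+\nu v$. For any other $t$, the number $2y+t$ is a nonzero element of $\frac1M\mathbb{Z}$. Since $|z|=|y|$, Lemma~\ref{lem:estimate} applies with $\delta=\frac1M$ and $c=\frac12$.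
\end{proof}

We also need to know what the powers of $a$ do to points off the two lines. Let
\[
Z=\{[\alpha o+yf+ze]\in\mathbb{P}^2:\ \alpha=0,\ \text{or}\ 2y+t\alpha=0\text{ for some }t\in\mathbb{Z}\setminus\{0\}\}.
\]
This \emph{bad set} is a union of projective lines through $[e]$, and it does not depend on $\kappa$. It is closed: its complement consists of the points with $\alpha\ne0$ at which the continuous function $-2y/\alpha$ takes a value outside the closed set $\mathbb{Z}\setminus\{0\}$.

\begin{lemma}\label{lem:compact}
Let $\mathcal{C}\subseteq\mathbb{P}^2\setminus Z$ be compact and let $R>0$. There is $\kappa_0$ such that for all $\kappa\ge\kappa_0$, all $[w]\in\mathcal{C}$ and all integers $t\ne0$ we have $\rho(wa^t)\ge R$.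
\end{lemma}

\begin{proof}
Since $\alpha\ne0$ on $\mathcal{C}$, we may normalize $\alpha=1$, and then $y$ and $z$ are continuous functions on $\mathcal{C}$. By compactness $|z|\le c$ for some $c$. The distance from $-2y$ to $\mathbb{Z}\setminus\{0\}$ is continuous and positive on $\mathcal{C}$, hence at least some $\delta\in(0,1]$. Neither $c$ nor $\delta$ depends on $\kappa$, and Lemma~\ref{lem:estimate} gives the claim.
\end{proof}

Lemma~\ref{lem:lines} is not a special case of Lemma~\ref{lem:compact}: the points $[o+nv_0]$ converge to $[v_0]\in Z$, and it is the arithmetic condition $\nu\in\frac1M\mathbb{Z}$, not compactness, that provides $\delta$.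

We can now identify $o+2\nu v_0$ with $o+3\nu v_0$. Take two vectors $v_1,v_2$ that complete $o,v_0$ to bases of $\mathbb{Z}^3$ of the same determinant. Let $a_1$ be the matrix of Lemma~\ref{lem:unip} for $v=v_1$, $M=2$, let $a_2$ be the one for $v=v_2$, $M=3$, and let $g\in\mathrm{SL}_3(\mathbb{Z})$ satisfy $og=o$ and $v_1g=v_2$. Then
\[
o+2\nu v_0\ \xrightarrow{\ a_1^{-\nu}\ }\ o+\nu v_1\ \xrightarrow{\ g\ }\ o+\nu v_2\ \xrightarrow{\ a_2^{\nu}\ }\ o+3\nu v_0 .
\]
Two tasks remain: to compute with maps of this kind, and to show that other words in the generators create no further identifications.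

\section{Residue-class rules and register machines}\label{sec:rules}

\begin{definition}
A \emph{rule} is a quadruple $(M,r;M',r')$ of integers with $M,M'\ge1$ and $r,r'\ge0$. It stands for the bijection $M\nu+r\mapsto M'\nu+r'$ $(\nu\in\mathbb{Z})$ from its \emph{source class} $r+M\mathbb{Z}$ onto $r'+M'\mathbb{Z}$. Let $\mathcal{R}$ be a finite list of rules. A set $E\subseteq\mathbb{Z}$ is \emph{closed} under $\mathcal{R}$ if for every rule of $\mathcal{R}$ and every $\nu\in\mathbb{Z}$
\[
M\nu+r\in E\iff M'\nu+r'\in E .
\]
On a closed set $E$ let $\approx$ be the equivalence relation generated by the pairs $(M\nu+r,\ M'\nu+r')$ that lie in $E$.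
\end{definition}

Put $\lambda(n)=(1,n,0)$. Theorem~\ref{thm:main} follows from two propositions.

\begin{proposition}\label{prop:matrices}
For every finite list $\mathcal{R}$ of rules there are a finitely generated subgroup $\Gamma\le\mathrm{SL}_3(\mathbb{Z})$ and an integer $P_0$ with the following property. If $E$ is closed under $\mathcal{R}$ and all elements of $E$ are at least $P_0$, then for $n,n'\in E$
\[
\lambda(n')\in\lambda(n)\Gamma\iff n\approx n' .
\]
\end{proposition}

\begin{proposition}\label{prop:machines}
For every recursively enumerable $S\subseteq\mathbb{N}$ there are a list $\mathcal{R}$ of $m\ge2$ rules and primes $p_0,p_1$ with the following property. For every sufficiently large prime $P$ there is a set $E_P$, closed under $\mathcal{R}$, whose elements are at least $P$, which contains $Pp_0$ and all $Pp_12^{2^x}$ $(x\in\mathbb{N})$, and in which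
\[
Pp_12^{2^x}\approx Pp_0\iff x\in S .
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $\mathcal{R}$ from Proposition~\ref{prop:machines}, then $\Gamma$ and $P_0$ from Proposition~\ref{prop:matrices}, then a prime $P\ge P_0$ large enough for Proposition~\ref{prop:machines}. Put $u_x=\lambda(Pp_12^{2^x})$ and $v=\lambda(Pp_0)$. Then $v\in u_x\Gamma$ if and only if $Pp_12^{2^x}\approx Pp_0$, if and only if $x\in S$. An algorithm deciding membership in the orbit of $v$ would decide $S$.
\end{proof}

Closedness is required in both directions because a group contains inverses and so applies the rules backwards as well as forwards. The geometric argument controls $\lambda(n)$ only for large $n$, and the two conditions on $E$ say that no chain of rules leads from $E$ to small integers. For the rule $2\nu\mapsto\nu$, a closed set containing a power of $2$ contains $1$, whereas $\{P2^a:a\ge0\}$ with $P$ odd is closed and bounded below by $P$. This is the role of the prime $P$: it is a passive factor that the rules never remove. It matters that $\mathcal{R}$ does not depend on $P$, since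 $P$ is chosen after $\Gamma$.

The rest of this section proves Proposition~\ref{prop:machines}.

\subsection*{Register machines}

A \emph{$k$-register machine} has states $0,1,\dots,\Sigma$ and $k$ registers, each holding an element of $\mathbb{N}$. State $0$ is halting. Each state $\sigma\ne0$ carries one instruction of one of two kinds:
\begin{itemize}
\item $\mathrm{INC}(j,\sigma')$: add $1$ to register $j$ and go to state $\sigma'$;
\item $\mathrm{DEC}(j,\sigma',\sigma'')$: if register $j$ is positive, subtract $1$ from it and go to state $\sigma'$; otherwise go to state $\sigma''$.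
\end{itemize}

\begin{theorem}[Minsky {\cite[Ch.~14]{minsky}}]\label{thm:minsky}
For every recursively enumerable $S\subseteq\mathbb{N}$ there is a two-register machine which, started in state $1$ with registers $(2^x,0)$, halts if and only if $x\in S$.
\end{theorem}

We recall how this reduces to the standard fact that, for some $k$, some $k$-register machine started in state $1$ with registers $(x,0,\dots,0)$ halts if and only if $x\in S$. Let $\pi_1=2,\pi_2=3,\dots,\pi_k$ be the first $k$ primes, and encode the contents $(c_1,\dots,c_k)$ as $(\pi_1^{c_1}\cdots\pi_k^{c_k},0)$, so that $(x,0,\dots,0)$ becomes $(2^x,0)$. Each instruction on register $j$ is replaced by a block of two-register instructions; put $\pi=\pi_j$. An increment is multiplication by $\pi$: empty register $1$, adding $\pi$ units to register $2$ for each unit removed, and then move register $2$ back to register $1$. A decrement is division by $\pi$ with remainder: remove units from register $1$ in groups of $\pi$, adding one unit to register $2$ for each complete group. When register $1$ becomes empty, the state records the number $\varrho<\pi$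 of units removed in the incomplete last group. If $\varrho=0$, then $c_j>0$ and register $2$ holds the quotient; move it to register $1$ and take the first branch. If $\varrho>0$, then $c_j=0$; restore register $1$ by adding $\pi$ units for each unit removed from register $2$ and then $\varrho$ more, and take the second branch.

To have a single target vector we want a single halting configuration. Add two new states $\sigma_1,\sigma_2$ with instructions $\mathrm{DEC}(1,\sigma_1,\sigma_2)$ and $\mathrm{DEC}(2,\sigma_2,0)$, and redirect all former jumps to state $0$ into $\sigma_1$. The two states empty register $1$ and then register $2$. So the new machine, started in state $1$, halts on the same inputs as the old one, and it halts with registers $(0,0)$. Fix such a machine for $S$, with states $0,\dots,\Sigma$.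

\subsection*{The rules of a machine}

Let $\pi_1=2$, $\pi_2=3$, and let $p_0,\dots,p_\Sigma\ge5$ be distinct primes. For a prime $P$ larger than all $p_\sigma$, let $Pp_\sigma2^{c_1}3^{c_2}$ be the \emph{code} of the configuration with state $\sigma$ and registers $(c_1,c_2)$, and let $E_P$ be the set of all codes. An increment multiplies the code by $\pi_j$, a successful decrement divides it by $\pi_j$, and the test for zero is a test for divisibility by $\pi_j$. A rule can only test for membership in one residue class, so the failed test needs one rule for each nonzero residue. The list $\mathcal{R}$ consists of the following rules, none of which involves $P$: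
\begin{itemize}
\item for a state $\sigma$ with $\mathrm{INC}(j,\sigma')$, the rule $p_\sigma\nu\mapsto p_{\sigma'}\pi_j\nu$;
\item for a state $\sigma$ with $\mathrm{DEC}(j,\sigma',\sigma'')$, the rule $p_\sigma\pi_j\nu\mapsto p_{\sigma'}\nu$ and, for each $\varrho$ with $1\le\varrho<\pi_j$, the rule $p_\sigma(\pi_j\nu+\varrho)\mapsto p_{\sigma''}(\pi_j\nu+\varrho)$.
\end{itemize}
For example, if $p_{\sigma_1}=5$ and $p_{\sigma_2}=7$, the state $\sigma_1$ contributes the rules $10\nu\mapsto5\nu$ and $10\nu+5\mapsto14\nu+7$, and emptying register $1$ from contents $(2,0)$ reads $20P\mapsto10P\mapsto5P\mapsto7P$. The state $\sigma_1$ alone gives $m\ge2$.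

\begin{lemma}\label{lem:closed}
The set $E_P$ is closed under $\mathcal{R}$.
\end{lemma}

\begin{proof}
Let $D=\{P2^{c_1}3^{c_2}:c_1,c_2\ge0\}$ and $z\in\mathbb{Z}$. The primes $2,3,P,p_0,\dots,p_\Sigma$ are distinct, so unique factorization gives $p_\sigma z\in E_P\iff z\in D$ and $\pi_jz\in D\iff z\in D$. For the first two kinds of rule, both sides lie in $E_P$ if and only if $\nu\in D$. For the third kind, both sides lie in $E_P$ if and only if $\pi_j\nu+\varrho\in D$.
\end{proof}

\begin{lemma}\label{lem:step}
Let $n\in E_P$ be the code of a configuration in state $\sigma$. If $\sigma=0$, then $n$ lies in the source class of no rule. If $\sigma\ne0$, then $n$ lies in the source class of exactly one rule, and this rule sends $n$ to the code of the next configuration.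
\end{lemma}

\begin{proof}
The source class of a rule of a state $\tilde\sigma$ consists of multiples of $p_{\tilde\sigma}$, and $n$ is such a multiple only for $\tilde\sigma=\sigma$. State $0$ has no rules. Let $\sigma\ne0$ and $z=n/p_\sigma=P2^{c_1}3^{c_2}$. For $\mathrm{INC}(j,\sigma')$ there is one rule, and it sends $n$ to $p_{\sigma'}\pi_jz$. For $\mathrm{DEC}(j,\sigma',\sigma'')$ the source classes $p_\sigma(\varrho+\pi_j\mathbb{Z})$, $0\le\varrho<\pi_j$, partition $p_\sigma\mathbb{Z}$, so exactly one rule applies. If $c_j>0$, then $\pi_j$ divides $z$ and $n$ goes to $p_{\sigma'}z/\pi_j$. If $c_j=0$, then $\pi_j$ does not divide $z$ and $n$ goes to $p_{\sigma''}z$.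
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:machines}]
All elements of $E_P$ are at least $P$, and $E_P$ is closed by Lemma~\ref{lem:closed}. By Lemma~\ref{lem:step} the rules define a partial function $\Phi$ on $E_P$, the step function of the machine, and $\approx$ is generated by the pairs $(n,\Phi(n))$. The difficulty is that $\approx$ allows backward steps. They are harmless because $\Phi$ is single valued.

Say that $n,n'\in E_P$ \emph{merge} if $\Phi^j(n)=\Phi^k(n')$ for some $j,k\ge0$, both sides being defined. We claim that merging coincides with $\approx$. Elements that merge are equivalent; $n$ merges with $\Phi(n)$; and merging is reflexive and symmetric. For transitivity let $\Phi^j(n)=\Phi^k(n')$ and $\Phi^{j'}(n')=\Phi^{k'}(n'')$. If $k\le j'$, then $\Phi^{j+j'-k}(n)=\Phi^{j'}(n')=\Phi^{k'}(n'')$. If $k\ge j'$, then $\Phi^j(n)=\Phi^k(n')=\Phi^{k'+k-j'}(n'')$. This proves the claim.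

The function $\Phi$ is undefined at $Pp_0$, the code of state $0$ with registers $(0,0)$. So $n\approx Pp_0$ if and only if $\Phi^j(n)=Pp_0$ for some $j$. For $n=Pp_12^{2^x}$, the code of state $1$ with registers $(2^x,0)$, this says that the machine halts with registers $(0,0)$, which happens if and only if $x\in S$.
\end{proof}

Determinism is used exactly in the proof of transitivity. If one configuration had two successors, these would be equivalent, although the runs starting from them need not meet.

\section{Ping-pong with a core}\label{sec:pingpong}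

In the usual ping-pong argument every nontrivial power of a generator throws a base point into a region attached to that generator, and the point never returns. We need the points $\lambda(n)$ to return, but only along prescribed routes. So we allow a set $\Omega$, the \emph{core}, inside which some moves are exceptional, and require that every move leaving the core enter a trap.

\begin{lemma}\label{lem:pingpong}
Let a group $\Gamma$ with generators $h_1,\dots,h_d$ act on the right on a set, and let $U(h_1),\dots,U(h_d)$ and $\Omega$ be pairwise disjoint subsets. Consider the conditions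
\begin{enumerate}
\item[(a)] $U(h_i)h_j^t\subseteq U(h_j)$ for all $i\ne j$ and all integers $t\ne0$;
\item[(b)] $\Omega h_j^t\subseteq U(h_j)\cup\Omega$ for all $j$ and all integers $t\ne0$.
\end{enumerate}
Call $(w,wh_j^t)$ with $t\ne0$ a \emph{core move} if both $w$ and $wh_j^t$ lie in $\Omega$. If \textup{(a)} and \textup{(b)} hold, then two points of $\Omega$ lie in the same $\Gamma$-orbit if and only if they are joined by a chain of core moves. If \textup{(a)} holds, $d\ge3$ and all $U(h_j)$ are nonempty, then $\Gamma$ is free with basis $h_1,\dots,h_d$.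
\end{lemma}

\begin{proof}
By collecting adjacent powers, every element of $\Gamma$ is an \emph{alternating word} $\gamma=h_{j_1}^{t_1}\cdots h_{j_c}^{t_c}$ with $c\ge0$, all $t_s\ne0$ and $j_s\ne j_{s+1}$. Let $w,w\gamma\in\Omega$, and put $w_0=w$, $w_s=w_{s-1}h_{j_s}^{t_s}$. Suppose some $w_s$ is not in $\Omega$, and take the first such $s$. Then $w_s\in U(h_{j_s})$ by (b), and (a) gives successively $w_{s+1}\in U(h_{j_{s+1}}),\dots,w_c\in U(h_{j_c})$. This contradicts $w_c=w\gamma\in\Omega$. So all $w_s$ lie in $\Omega$ and form a chain of core moves. The converse holds because a core move stays in an orbit.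

For freeness we must show that an alternating word with $c\ge1$ is not the identity. Choose $i\ne j_1,j_c$ and $w\in U(h_i)$. By (a), $w\gamma\in U(h_{j_c})$, which is disjoint from $U(h_i)$, so $w\gamma\ne w$.
\end{proof}

\section{The generators in general position}\label{sec:generators}

Let $\mathcal{R}$ consist of $m$ rules. We number the $2m$ residue classes involved and write the $i$-th rule as $(M_{2i-1},r_{2i-1};M_{2i},r_{2i})$. The constants are chosen in this order: an integer $W$ and the vectors below; a radius $\varepsilon$; the parameters $\kappa$ and $K$, which fix $\Gamma$; and finally $P_0$.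

\subsection*{The generators}

Fix an integer $W\ge2$ with $W\ge M_l$ and $W\ge2r_l$ for all $l$. Let $v_0=(0,1,0)$, and for $1\le l\le2m$ let
\[
o_l=(1,r_l,0),\qquad v_l=(10Wl,\,3Wl,\,1),\qquad e_l=M_lv_0+v_l,\qquad f_l=M_lv_0-v_l .
\]
The base point $o_l=\lambda(r_l)$ takes care of the residue, since $\lambda(n)=o_l+(n-r_l)v_0$. Each class gets its own direction $v_l$, so that the lines $o_l+\mathbb{Z}v_l$ go to infinity in different directions. The matrix with rows $o_l,v_l,v_0$ has determinant $-1$, so these vectors form a basis of $\mathbb{Z}^3$.

For an integer $\kappa\ge1$ let $N_l$ and $a_l=\exp N_l\in\mathrm{SL}_3(\mathbb{Z})$ be given by Lemma~\ref{lem:unip} for the basis $(o_l,v_0,v_l)$ and $M=M_l$, and let $\rho_l$ and $Z_l$ be the corresponding ratio and bad set.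

The generator $g_i$ has to carry $o_{2i-1}+\nu v_{2i-1}$ to $o_{2i}+\nu v_{2i}$ for all $\nu$. This prescribes $g_i$ on the plane $\Pi_{2i-1}$, where $\Pi_l=\langle o_l,v_l\rangle$, and leaves the freedom of adding any vector of $\Pi_{2i}\cap\mathbb{Z}^3$ to the image of $v_0$. We add a large multiple of a fixed vector, so that everything off $\Pi_{2i-1}$ is pulled towards that vector. Put
\[
b_l=2o_l+v_l\in\Pi_l ,
\]
and for an integer $K\ge1$ define $g_i$ $(1\le i\le m)$ by
\[
o_{2i-1}g_i=o_{2i},\qquad v_{2i-1}g_i=v_{2i},\qquad v_0g_i=v_0+Kb_{2i}.
\]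
The triple $(o_{2i},v_{2i},v_0+Kb_{2i})$ has determinant $-1$ because $b_{2i}\in\Pi_{2i}$. So $g_i$ maps a basis of $\mathbb{Z}^3$ to a basis of the same determinant, and $g_i\in\mathrm{SL}_3(\mathbb{Z})$. Since $b_{2i-1}g_i=b_{2i}$, we have $(v_0-Kb_{2i-1})g_i=v_0$, so the inverse has the same shape:
\[
o_{2i}g_i^{-1}=o_{2i-1},\qquad v_{2i}g_i^{-1}=v_{2i-1},\qquad v_0g_i^{-1}=v_0-Kb_{2i-1}.
\]
Let $\Gamma=\langle a_1,\dots,a_{2m},g_1,\dots,g_m\rangle$.

The coefficient $2$ in $b_l$ has a reason. The point $[b_l]$ will be the center of a trap, so the powers of $a_l$ must move it towards $[e_l]$, which requires $[b_l]\notin Z_l$. By \eqref{eq:coords}, $[\alpha o_l+\nu v_l]\in Z_l$ exactly when $\alpha=0$ or $\nu/\alpha$ is a nonzero integer. This rules out $v_l$ and $o_l+v_l$. The vector $o_l$ is unsuitable because different classes may have the same residue, and then the same $o_l$.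

\subsection*{General position}

Use the affine chart $[w_1,w_2,w_3]\mapsto(\xi,\eta)=(w_1/w_3,\,w_2/w_3)$ of $\mathbb{P}^2$. The point $[v_0]$ is the point at infinity of the vertical lines. The \emph{$l$-th cluster} consists of the three distinct points
\[
[v_l]=(10Wl,\ 3Wl),\qquad[e_l]=(10Wl,\ 3Wl+M_l),\qquad[b_l]=(10Wl+2,\ 3Wl+2r_l).
\]
Let $\mathcal{T}$ be the set consisting of $v_0$ and all $v_l,e_l,b_l$. We write $\Pi_l$ also for the projective line defined by the plane $\Pi_l$. The dangerous lines attached to the $l$-th cluster turn out to be vertical or of integer slope, and the numbers $10W$ and $3W$ are chosen so that slopes between different clusters lie strictly between $0$ and $1$ in absolute value.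

\begin{lemma}\label{lem:position}
The vectors in $\mathcal{T}$ define distinct points of $\mathbb{P}^2$. For every $l$,
\begin{enumerate}
\item[(1)] $[X]\notin Z_l$ for all $X\in\mathcal{T}\setminus\{v_0,v_l,e_l\}$;
\item[(2)] $[X]\notin\Pi_l$ for all $X\in\mathcal{T}\setminus\{v_l,b_l\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
A point of the $l$-th cluster differs from $(10Wl,3Wl)$ by an amount in $[0,2]$ horizontally and in $[0,W]$ vertically. So if $(\Delta\xi,\Delta\eta)$ is the difference of two points from clusters $l\ne l'$, and $D=|l-l'|\ge1$, then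
\[
|\Delta\xi|\ge10WD-2\ge9WD,\qquad 2W\le3WD-W\le|\Delta\eta|\le3WD+W\le4WD .
\]
Hence $0<|\Delta\eta|<|\Delta\xi|$: the two points are distinct, and the line through them is neither vertical nor of integer slope.

Write a chart point as $(\xi,\eta,1)=\alpha o_l+\mu v_0+v_l$. Then $\alpha=\xi-10Wl$ and $\mu=\eta-3Wl-r_l\alpha$, and \eqref{eq:coords} gives $2y=\mu/M_l-1$. The equation $2y+t\alpha=0$ becomes
\[
\eta-(3Wl+M_l)=(r_l-tM_l)(\xi-10Wl).
\]
So in the chart $Z_l$ consists of the vertical line through $[e_l]$ and of lines through $[e_l]$ of integer slope, and it contains no point of another cluster. For $b_l$ we have $\alpha=2$ and $2y=-1$, so $2y+t\alpha=2t-1\ne0$. This proves (1).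

The plane $\Pi_l$ is given by $\mu=0$, which in the chart is the line through $[v_l]$ of integer slope $r_l$. It contains no point of another cluster. The vectors $v_0$ and $e_l=M_lv_0+v_l$ have nonzero $v_0$-coordinate in the basis $(o_l,v_0,v_l)$. This proves (2).
\end{proof}

Fix a metric inducing the topology of $\mathbb{P}^2$, and for $X\in\mathcal{T}$ let $B(X)$ be the closed ball of radius $\varepsilon$ about $[X]$. The set $\mathcal{T}$ is finite and the sets $Z_l$, $\Pi_l$ are closed, so we can fix $\varepsilon>0$ such that the balls $B(X)$ are pairwise disjoint and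
\begin{equation}\label{eq:balls}
B(X)\cap Z_l=\emptyset\ \text{ if }X\notin\{v_0,v_l,e_l\},\qquad B(X)\cap\Pi_l=\emptyset\ \text{ if }X\notin\{v_l,b_l\}.
\end{equation}
The balls are compact, since $\mathbb{P}^2$ is, and they do not depend on $\kappa$ or $K$. For nonzero $w\in\mathbb{R}^3$ we write $w\in B(X)$ for $[w]\in B(X)$.

\section{Contraction and the core}\label{sec:core}

\subsection*{Choice of $\kappa$ and $K$}

\begin{lemma}\label{lem:a}
If $\kappa$ is large enough, the following holds for all $l$ and all integers $t\ne0$.
\begin{enumerate}
\item[(1)] $B(X)a_l^t\subseteq B(e_l)$ for every $X\in\mathcal{T}\setminus\{v_0,v_l,e_l\}$.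
\item[(2)] For $n\in\mathbb{Z}$ we have $\lambda(n)a_l^t\in B(e_l)$, unless $n=M_l\nu+r_l$ with $\nu\in\mathbb{Z}$ and $t=-\nu$; in that case $\lambda(n)a_l^t=o_l+\nu v_l$.
\item[(3)] For $\nu\in\mathbb{Z}$ we have $(o_l+\nu v_l)a_l^t\in B(e_l)$, unless $t=\nu$; in that case $(o_l+\nu v_l)a_l^t=\lambda(M_l\nu+r_l)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Choose $R>0$ such that $\rho_l(w)\ge R$ implies $w\in B(e_l)$, for each of the finitely many $l$; it does not depend on $\kappa$. Part (1) follows from Lemma~\ref{lem:compact} and \eqref{eq:balls}, applied to finitely many pairs $(X,l)$. For (2) write $\lambda(n)=o_l+\nu M_lv_0$ with $\nu=(n-r_l)/M_l\in\frac1{M_l}\mathbb{Z}$. The exceptional case $t=-\nu$ forces $\nu\in\mathbb{Z}$. Then (2) and (3) follow from Lemma~\ref{lem:lines} as soon as $\frac13(\kappa-1)\ge R$.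
\end{proof}

\begin{lemma}\label{lem:g}
If $K$ is large enough, the following holds for all $i$ and all integers $t\ge1$.
\begin{enumerate}
\item[(1)] $B(X)g_i^{t}\subseteq B(b_{2i})$ for every $X\in\mathcal{T}\setminus\{v_{2i-1},b_{2i-1}\}$.
\item[(2)] $B(X)g_i^{-t}\subseteq B(b_{2i-1})$ for every $X\in\mathcal{T}\setminus\{v_{2i},b_{2i}\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $X$ be as in (1) and $w=\alpha o_{2i-1}+\nu v_{2i-1}+\mu v_0\in B(X)$. By \eqref{eq:balls}, $\mu\ne0$ on the compact set $B(X)$, so $\alpha/\mu$ and $\nu/\mu$ are bounded there. We have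
\[
[wg_i]=\Bigl[\,b_{2i}+\frac1K\Bigl(\frac\alpha\mu o_{2i}+\frac\nu\mu v_{2i}+v_0\Bigr)\Bigr],
\]
which tends to $[b_{2i}]$ uniformly on $B(X)$ as $K\to\infty$. For $X$ as in (2) and $w=\alpha o_{2i}+\nu v_{2i}+\mu v_0\in B(X)$ the same reasoning applies to
\[
[wg_i^{-1}]=\Bigl[\,b_{2i-1}-\frac1K\Bigl(\frac\alpha\mu o_{2i-1}+\frac\nu\mu v_{2i-1}+v_0\Bigr)\Bigr].
\]
There are finitely many pairs $(X,i)$, so a large $K$ gives both statements for $t=1$. Since $X=b_{2i}$ is allowed in (1) and $X=b_{2i-1}$ is allowed in (2), induction gives them for all $t\ge1$.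
\end{proof}

Fix $\kappa$ and $K$ as in these two lemmas. This fixes $\Gamma$. The traps are
\[
U(a_l)=B(e_l),\qquad U(g_i)=B(b_{2i-1})\cup B(b_{2i}),
\]
regarded as sets of nonzero vectors in $\mathbb{R}^3$. They are nonempty and pairwise disjoint.

\begin{lemma}\label{lem:traps}
Condition \textup{(a)} of Lemma~\ref{lem:pingpong} holds for the $3m$ generators of $\Gamma$.
\end{lemma}

\begin{proof}
Let $h,h'$ be two different members of the list of generators; we need $U(h)h'^t\subseteq U(h')$ for $t\ne0$. If $h'=a_l$, then $U(h)$ is a ball $B(e_{l'})$ with $l'\ne l$ or a union of two balls $B(b_{l'})$, where $l'=l$ may occur. Lemma~\ref{lem:a}(1) covers all of these. If $h'=g_i$, then $U(h)$ is a ball $B(e_l)$ or a union of two balls $B(b_l)$ with $l\notin\{2i-1,2i\}$. Both parts of Lemma~\ref{lem:g} apply.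
\end{proof}

\subsection*{The core}

The balls $B(v_0)$ and $B(v_l)$ are not traps. They will contain the core, and this is why the core must lie far out on the lines. As $n,\nu\to\infty$ we have $[\lambda(n)]\to[v_0]$ and $[o_l+\nu v_l]\to[v_l]$. So there is an integer $P_0>W$ such that
\begin{equation}\label{eq:far}
\lambda(n)\in B(v_0)\ \text{ for }n\ge P_0,\qquad o_l+\nu v_l\in B(v_l)\ \text{ for all }l\text{ and all }\nu\ge\frac{P_0-W}{W}.
\end{equation}
Let $E$ be closed under $\mathcal{R}$ with all elements at least $P_0$. Put
\[
\Omega_0=\{\lambda(n):n\in E\},\qquad\Omega_l=\{o_l+\nu v_l:\nu\in\mathbb{Z},\ M_l\nu+r_l\in E\},\qquad\Omega=\bigcup_{l=0}^{2m}\Omega_l .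
\]
If $M_l\nu+r_l=n\in E$, then $\nu=(n-r_l)/M_l\ge(P_0-W)/W>0$, because $r_l\le W$ and $M_l\le W$. By \eqref{eq:far}, $\Omega_l\subseteq B(v_l)$ for $0\le l\le2m$. Hence the sets $\Omega_0,\dots,\Omega_{2m}$ are pairwise disjoint, and $\Omega$ is disjoint from all traps.

\begin{lemma}\label{lem:core}
Condition \textup{(b)} of Lemma~\ref{lem:pingpong} holds, and the core moves are exactly the following moves and their inverses:
\begin{enumerate}
\item[(A)] $\lambda(M_l\nu+r_l)\xrightarrow{\ a_l^{-\nu}\ }o_l+\nu v_l$, for $\nu\in\mathbb{Z}$ with $M_l\nu+r_l\in E$;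
\item[(G)] $o_{2i-1}+\nu v_{2i-1}\xrightarrow{\ g_i\ }o_{2i}+\nu v_{2i}$, for $\nu\in\mathbb{Z}$ with $M_{2i-1}\nu+r_{2i-1}\in E$.
\end{enumerate}
\end{lemma}

\begin{proof}
The moves (A) have both ends in $\Omega$ by the definition of $\Omega_l$. The moves (G) have both ends in $\Omega$ because $E$ is closed. Let $w\in\Omega$, let $h$ be a generator and $t\ne0$. We show that $wh^t\in U(h)$ unless $(w,wh^t)$ is a listed move or the inverse of one. Since $U(h)\cap\Omega=\emptyset$, this proves the lemma.

Let $h=a_l$. If $w\in\Omega_{l'}$ with $l'\ne0,l$, then $w\in B(v_{l'})$ and Lemma~\ref{lem:a}(1) gives $wh^t\in B(e_l)$. If $w\in\Omega_0$, Lemma~\ref{lem:a}(2) applies, and its exception is a move (A). If $w\in\Omega_l$, Lemma~\ref{lem:a}(3) applies, and its exception is the inverse of a move (A).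

Let $h=g_i$. If $w\in\Omega_{l}$ with $l\notin\{2i-1,2i\}$, where $l=0$ is allowed, then $w\in B(v_l)$ and both parts of Lemma~\ref{lem:g} apply.

Let $w=o_{2i-1}+\nu v_{2i-1}\in\Omega_{2i-1}$. For $t\le-1$, Lemma~\ref{lem:g}(2) with $X=v_{2i-1}$ gives $wg_i^t\in B(b_{2i-1})$. For $t=1$ we have a move (G), and $wg_i\in\Omega_{2i}\subseteq B(v_{2i})$. For $t\ge2$, Lemma~\ref{lem:g}(1) with $X=v_{2i}$ gives $wg_i^t=(wg_i)g_i^{t-1}\in B(b_{2i})$.

Let $w=o_{2i}+\nu v_{2i}\in\Omega_{2i}$. For $t\ge1$, Lemma~\ref{lem:g}(1) with $X=v_{2i}$ gives $wg_i^t\in B(b_{2i})$. For $t=-1$ we get $wg_i^{-1}=o_{2i-1}+\nu v_{2i-1}$; since $E$ is closed, $M_{2i-1}\nu+r_{2i-1}\in E$, so this is the inverse of a move (G), and $wg_i^{-1}\in B(v_{2i-1})$. For $t\le-2$, Lemma~\ref{lem:g}(2) with $X=v_{2i-1}$ gives $wg_i^t=(wg_i^{-1})g_i^{t+1}\in B(b_{2i-1})$.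
\end{proof}

Both directions of closedness were used, one for $g_i$ and one for $g_i^{-1}$. Without them such a step could lead to a point that is neither in the core nor known to be in a trap, and from there the argument has no control.

\begin{proof}[Proof of Proposition~\ref{prop:matrices}]
Let $n,n'\in E$. To show that $n\approx n'$ implies $\lambda(n')\in\lambda(n)\Gamma$, it suffices to treat a generating pair $n=M_{2i-1}\nu+r_{2i-1}$, $n'=M_{2i}\nu+r_{2i}$. By Lemma~\ref{lem:core},
\[
\lambda(n)\ \xrightarrow{\ a_{2i-1}^{-\nu}\ }\ o_{2i-1}+\nu v_{2i-1}\ \xrightarrow{\ g_i\ }\ o_{2i}+\nu v_{2i}\ \xrightarrow{\ a_{2i}^{\nu}\ }\ \lambda(n').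
\]

Conversely, let $\lambda(n')\in\lambda(n)\Gamma$. By Lemmas~\ref{lem:pingpong}, \ref{lem:traps} and~\ref{lem:core}, the points $\lambda(n)$ and $\lambda(n')$ are joined by a chain of moves (A), (G) and their inverses. Define $\theta\colon\Omega\to E$ by $\theta(\lambda(n))=n$ on $\Omega_0$ and $\theta(o_l+\nu v_l)=M_l\nu+r_l$ on $\Omega_l$; this is well defined because the sets $\Omega_0,\dots,\Omega_{2m}$ are disjoint. A move (A) does not change $\theta$. A move (G) changes $\theta$ from $M_{2i-1}\nu+r_{2i-1}$ to $M_{2i}\nu+r_{2i}$, and these form a generating pair of $\approx$. So the $\approx$-class of $\theta$ is constant along the chain, and $n\approx n'$.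
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\section{Freeness, index and Zariski density}\label{sec:strong}

Let $\Gamma$ be the group constructed in Sections~\ref{sec:generators} and~\ref{sec:core} from the $m\ge2$ rules of Proposition~\ref{prop:machines}. We show that it has the three properties of Theorem~\ref{thm:strong}.

The \emph{Zariski closure} of $\Gamma$ is the set $H\subseteq\mathrm{SL}_3(\mathbb{C})$ of common zeros of all polynomials in the matrix entries that vanish on $\Gamma$. It is a subgroup, and $\Gamma$ is \emph{Zariski dense} if $H=\mathrm{SL}_3(\mathbb{C})$. The set $\mathfrak{h}$ of matrices $N$ with $\exp(tN)\in H$ for all $t\in\mathbb{C}$ is a complex Lie subalgebra of $\mathfrak{sl}_3(\mathbb{C})$, the Lie algebra of $H$. We use these textbook facts about finite-dimensional complex Lie algebras.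
\begin{enumerate}
\item[(L1)] A Lie algebra with a faithful irreducible finite-dimensional representation is reductive: it is the direct sum of its center and a semisimple ideal.
\item[(L2)] A semisimple Lie algebra is a direct sum of simple ones, and the simple Lie algebras of dimension at most $8$ are $\mathfrak{sl}_2$ and $\mathfrak{sl}_3$, of dimensions $3$ and $8$.
\item[(L3)] An irreducible representation of $\mathfrak{sl}_2\oplus\mathfrak{sl}_2$ is a tensor product of irreducible representations of the two summands.
\item[(L4)] The Lie algebra $\mathfrak{sl}_2$ has a unique irreducible representation of dimension $3$, namely $\mathrm{Sym}^2$ of the standard one, and it carries an invariant nondegenerate symmetric bilinear form.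
\end{enumerate}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
\emph{Free.} There are $3m\ge3$ generators, so Lemmas~\ref{lem:pingpong} and~\ref{lem:traps} show that $\Gamma$ is free of rank $3m$.

\emph{Infinite index.} The matrices $I+sE_{12}+tE_{13}$ $(s,t\in\mathbb{Z})$ form a subgroup of $\mathrm{SL}_3(\mathbb{Z})$ isomorphic to $\mathbb{Z}^2$. A subgroup of finite index in $\mathrm{SL}_3(\mathbb{Z})$ meets it in a subgroup of finite index, which is again isomorphic to $\mathbb{Z}^2$. Subgroups of free groups are free and $\mathbb{Z}^2$ is not, so $\Gamma$ has infinite index.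

\emph{Zariski dense.} The matrices $\exp(tE_{ij})=I+tE_{ij}$, $i\ne j$, generate $\mathrm{SL}_3(\mathbb{C})$, so it suffices to show $\mathfrak{h}=\mathfrak{sl}_3(\mathbb{C})$.

First, $N_l\in\mathfrak{h}$ for all $l$. The entries of $\exp(tN_l)$ are polynomials in $t$, and $\exp(tN_l)=a_l^t\in\Gamma$ for $t\in\mathbb{Z}$. A polynomial vanishing on $\Gamma$ thus gives a polynomial in $t$ with infinitely many zeros, which vanishes for all $t\in\mathbb{C}$.

Next, $\mathfrak{h}$ acts irreducibly on the space $\mathbb{C}^3$ of row vectors. An $N_l$-invariant line is killed by the nilpotent map $N_l$, so it is $\ker N_l=\langle e_l\rangle$. An $N_l$-invariant plane is killed by $N_l^2$, so it is $\ker N_l^2=\langle e_l,f_l\rangle=\langle v_0,v_l\rangle$. For different $l$ the lines $\langle e_l\rangle$ are different by Lemma~\ref{lem:position}, and the planes $\langle v_0,v_l\rangle$ are different because in the chart they are the vertical lines $\xi=10Wl$. So no line or plane is invariant under both $N_1$ and $N_2$.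

By (L1), $\mathfrak{h}$ is reductive. By Schur's lemma its center consists of scalar matrices, which have trace $0$, so the center is $0$ and $\mathfrak{h}$ is semisimple. It is nonzero of dimension at most $8$, so by (L2) it is isomorphic to $\mathfrak{sl}_2$, $\mathfrak{sl}_2\oplus\mathfrak{sl}_2$ or $\mathfrak{sl}_3$. In the second case $\mathbb{C}^3$ would by (L3) be a tensor product of two representations, each of dimension at least $2$ because the action is faithful; this is impossible since $3$ is prime. In the third case $\mathfrak{h}=\mathfrak{sl}_3(\mathbb{C})$ by dimension.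

It remains to exclude $\mathfrak{h}\cong\mathfrak{sl}_2$. In that case (L4) gives a nondegenerate symmetric form $\beta$ on $\mathbb{C}^3$ with $\beta(uN,w)=-\beta(u,wN)$ for all $N\in\mathfrak{h}$. Taking $N=N_l$ and $w=e_l$ shows that the image of $N_l$ is orthogonal to $e_l$. The image is the plane $\langle e_l,f_l\rangle=\langle v_0,v_l\rangle$, which contains $e_l$ and $v_0$. Hence $\beta(e_l,e_l)=0$ and $\beta(v_0,e_l)=0$ for all $l$: every $\langle e_l\rangle$ is an isotropic line in the plane $v_0^\perp$. A subspace $V$ on which $\beta$ vanishes satisfies $V\subseteq V^\perp$ and so has dimension at most $1$. Thus $\beta$ restricts to a nonzero quadratic form in two variables on $v_0^\perp$, and such a form vanishes on at most two lines. But there are $2m\ge4$ distinct lines $\langle e_l\rangle$. This contradiction, the only place where $m\ge2$ is used, finishes the proof.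
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:three}]
Let $S$ be recursively enumerable and not recursive, and let $\Gamma$ and $P$ be as in the proof of Theorem~\ref{thm:main}, with $\Gamma$ free of rank $d=3m$.

(1) Take $F_d=\Gamma$ with its natural action on $\mathbb{Z}^3$, which is faithful. By \eqref{eq:conj}, $u_x$ and $v$ are conjugate in $\mathbb{Z}^3\rtimes F_d$ if and only if $x\in S$.

(2) For $n\ge3$ the group $\mathrm{diag}(\Gamma,I_{n-3})$ is orbit undecidable by \eqref{eq:block}. For $n=2$ all finitely generated subgroups are orbit decidable by the result of Bogopolski, Martino and Ventura quoted in Section~\ref{sec:intro}, and $\mathrm{GL}_1(\mathbb{Z})$ is finite.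

(3) We have $\lambda(n)=(1,0,0)T^n$. Put $n_0=Pp_0$ and $\Gamma'=T^{n_0}\Gamma T^{-n_0}$, a finitely generated free group. For $\gamma\in\Gamma$ and $\gamma'=T^{n_0}\gamma T^{-n_0}$,
\[
\lambda(n)\gamma=\lambda(n_0)\iff T^n\gamma T^{-n_0}\in Q\iff T^{n-n_0}\gamma'\in Q\iff T^{n-n_0}\in Q\gamma'^{-1}.
\]
Hence $\lambda(n_0)\in\lambda(n)\Gamma$ if and only if $T^{n-n_0}\in Q\Gamma'$. For $n=Pp_12^{2^x}$ the first condition is $v\in u_x\Gamma$, which holds if and only if $x\in S$. If $\{n\in\mathbb{Z}:T^n\in Q\Gamma'\}$ were recursive, testing $Pp_12^{2^x}-n_0$ for membership would decide $S$.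
\end{proof}

\begin{thebibliography}{9}

\bibitem{minsky}
Minsky, \emph{Computation: Finite and Infinite Machines}, 1967.

\bibitem{review}
\emph{Review Article}, \texttt{https://enric-ventura.staff.upc.edu/ventura/files/48t.pdf}

\end{thebibliography}
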